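# Polynomial-size Resolution refutations with total space $\Omega(n\log n)$

## 1. A first guess: a short refutation fits in linear memory

Suppose that an unsatisfiable formula in $n$ variables has a short Resolution refutation, and that we want to present a refutation on a small blackboard, writing clauses down, combining them, and wiping off what is no longer needed. How many literals must the board hold? A natural first guess is that when a refutation of polynomial size exists, $O(n)$ literals are enough: one clause has at most $n$ literals (apart from tautologies), and a short proof should not need many long clauses at the same moment. We fix the notions, test this guess, and then see that it is false.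

A clause is a set of literals, read as their disjunction. Its *width* is its number of literals. A partial assignment is viewed as a set of literals, and $|\alpha|$ is the size of its domain. It *satisfies* a clause if some literal of the clause is true under it, and *falsifies* it if all literals are false under it (so that all variables of the clause are assigned).

**Definition (Resolution).** A $k$-CNF formula is a conjunction of clauses with at most $k$ literals each. The Resolution rule derives $C\vee D$ from $C\vee x$ and $D\vee\neg x$. A Resolution refutation of an unsatisfiable CNF $\varphi$ is a derivation of the empty clause $\bot$ from the clauses of $\varphi$ by this rule. Its *size* is the number of clauses in it.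

**Definition (total space).** A space-oriented refutation of $\varphi$ is a sequence of configurations $\mathbb M_0,\dots,\mathbb M_t$, each a set of clauses, with $\mathbb M_0=\emptyset$ and $\bot\in\mathbb M_t$. Each $\mathbb M_{i+1}$ arises from $\mathbb M_i$ by adding a clause of $\varphi$ (axiom download), by adding a clause obtained by the Resolution rule from two clauses of $\mathbb M_i$ (inference), or by removing a clause (erasure). The total space of a configuration is the sum of the widths of its clauses. The total space of the refutation is the maximum over its configurations. $\operatorname{TSpace}_{\rm Res}(\varphi\vdash\bot)$ is the minimum over *all* space-oriented refutations of $\varphi$, with no restriction on their length.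

So two different refutations may appear in one statement: a short one, showing that the formula is easy, and the one with the smallest memory, which may be very long. The question is whether there are a constant $k$ and $k$-CNFs $\varphi_n$ in $n$ variables, with $n^{O(1)}$ clauses and refutations of size $n^{O(1)}$, such that the total space is $\Omega(n^2)$, or at least $\omega(n)$.

**Test 1: a chain.** Take the clauses $x_1$, $\neg x_i\vee x_{i+1}$ for $1\le i<n$, and $\neg x_n$. Keep $x_i$, download $\neg x_i\vee x_{i+1}$, infer $x_{i+1}$, erase the first two. The largest configuration is $\{x_i,\ \neg x_i\vee x_{i+1},\ x_{i+1}\}$, of total space $1+2+1=4$. The guess holds with much to spare.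

**Test 2: the worst possible case.** Every unsatisfiable CNF in $n$ variables has total space at most $\frac{n(n+1)}2+2n$, so "quadratic" in the question is the largest conceivable answer. To see this, search the binary tree of assignments depth first. For an assignment $\rho$ to the first $j$ variables let $C_\rho$ be the clause of width $j$ that it falsifies, and let $s(j)$ be the total space sufficient to derive some subclause of some $C_\rho$, in the worst case over $\rho$ of size $j$, starting from an empty board and wiping everything else at the end. At a leaf some axiom is falsified; download it (a subclause of $C_\rho$), so $s(n)\le n$. At an inner node, derive a subclause for the first child, keep it (width at most $j+1$), and derive a subclause for the second child. If one of the two does not contain the branching variable, it is already a subclause of $C_\rho$; otherwise resolve them. Hence $s(j)\le\max\{\,j+1+s(j+1),\ 3j+2\,\}$. Downward induction gives $s(j)\le\sum_{i=j+1}^n i+2n$, since for $j\le n-1$ this quantity is at least $(j+1)+2(j+1)\ge 3j+2$. Put $j=0$.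

**Test 3: the ordering principle.** Here is a formula with a short refutation whose clauses become long. There are $N$ players, and $y_{IJ}$ (for $I\neq J$) says "$I<J$". The formula $\mathrm{Ord}_N$ says that $<$ is total and transitive and has no least player:
$$D_I:\ \bigvee_{J\ne I}\neg y_{IJ};\qquad A_{IK}:\ y_{IK}\vee y_{KI};\qquad T_{IJK}:\ \neg y_{IJ}\vee y_{IK}\vee y_{KJ}.$$
The last clause says: if $I<J$ and not $I<K$, then $K<J$.

For $N=2$ the clauses $\neg y_{12}$, $\neg y_{21}$, $y_{12}\vee y_{21}$ are refuted in two steps. For $N=3$ we remove player 3. Start from $D_3=\neg y_{31}\vee\neg y_{32}$. Resolving with $A_{13}=y_{13}\vee y_{31}$ gives $y_{13}\vee\neg y_{32}$; resolving with $T_{123}=\neg y_{12}\vee y_{13}\vee y_{32}$ gives $y_{13}\vee\neg y_{12}$; resolving with $D_1=\neg y_{12}\vee\neg y_{13}$ gives $\neg y_{12}$. In the same way $D_3$, $A_{23}=y_{23}\vee y_{32}$, $T_{213}=\neg y_{21}\vee y_{23}\vee y_{31}$ and $D_2$ give $\neg y_{21}$. These are the clauses $D_1,D_2$ for two players, and we are back at $N=2$.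

For general $N$ put $M^q_I=\bigvee_{J\le q,J\ne I}\neg y_{IJ}$, so $M^N_I=D_I$. When the board holds $M^q_1,\dots,M^q_q$, turn each $M^q_I$ ($I<q$) into $M^{q-1}_I$: start from $M^q_q$, replace each $\neg y_{qJ}$ using $T_{IJq}$ (or $A_{Iq}$ if $J=I$), reach $y_{Iq}\vee\bigvee_{J<q,J\ne I}\neg y_{IJ}$, and resolve with $M^q_I$. The working clause always has width at most $q$. So there are $O(N^3)$ steps, every clause has width at most $N$, and the board never holds more than $q(q-1)+2q+3$ literals. With $n=N(N-1)$ variables this is $n+O(\sqrt n)$. The guess survives, but here it is close to being used up: the board is filled by $N\approx\sqrt n$ clauses of width about $\sqrt n$.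

The guess is nevertheless false.

**Theorem 1.** Let $\lambda\ge1$ be an integer and $k=100\lambda+11$. For all $n\ge n_0(\lambda)$ there is an unsatisfiable $k$-CNF $\varphi_n$ in $n$ variables (all of which occur) with $n^{O(\lambda)}$ clauses such that

1. $\varphi_n$ has a Resolution refutation of size $n^{O(\lambda)}$;
2. every space-oriented refutation of $\varphi_n$ has a configuration containing $\Omega(\sqrt{\lambda n\log n})$ clauses, each of width $\Omega(\sqrt{\lambda n\log n})$. Quantitatively, $\operatorname{TSpace}_{\rm Res}(\varphi_n\vdash\bot)\ge\frac{\lambda}{648}\,n\log_2 n$.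

**Theorem 2.** There is an absolute $\delta>0$ such that for the formulas of Theorem 1, with $S_n=n^{O(\lambda)}$ the size of the refutation constructed below, every Resolution refutation of $\varphi_n$ contains a clause of width at least $\delta\sqrt{n\log S_n}$.

Already $\lambda=1$, $k=111$ answers the super-linear form of the question: yes, with $\Omega(n\log n)=\omega(n)$. Whether $\Omega(n^2)$ is possible is not decided here.

## 2. Assignments that the formula cannot contradict: total space at least $h^2/8$

To bound memory from below we need an adversary. It maintains a family $H$ of small partial assignments that look harmless: each can be extended by any variable, and none falsifies an axiom. The next lemma is in the spirit of Bonacina's "total space is at least width squared"; we prove it in full.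

**Lemma 1.** Let $\varphi$ be a CNF with clauses of width at most $k$. Let $H\ne\emptyset$ be a family of partial assignments of size at most $h$ such that

* (a) $H$ is closed under restriction;
* (b) if $\alpha\in H$, $|\alpha|<h$ and $x$ is a variable, then $\alpha\cup\{x=b\}\in H$ for some $b$ (if $x$ is already assigned, $b$ is its value);
* (c) no $\alpha\in H$ falsifies a clause of $\varphi$.

Then:

* (i) for every $p\ge k$ with $2p+1\le h$, every space-oriented refutation has a configuration with at least $h-2p$ clauses of width at least $p+1$. Hence, if $h\ge4k+4$, then $\operatorname{TSpace}_{\rm Res}(\varphi\vdash\bot)\ge h^2/8$;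
* (ii) every Resolution refutation contains a clause of width at least $h$.

*Proof of (ii).* The purpose of this part is to walk from $\bot$ back to an axiom, always falsifying the current clause inside $H$. Suppose that all clauses of a refutation have width at most $h-1$. By (a), $\emptyset\in H$, and $\emptyset$ falsifies $\bot$. Suppose a derived clause $C\vee D$, obtained from $C\vee x$ and $D\vee\neg x$, is falsified by $\beta\in H$. Restrict $\beta$ to the variables of $C\vee D$; its size is now at most $h-1$, so by (b) it can be extended to $x$ inside $H$. If $x=0$, the premise $C\vee x$ is falsified; if $x=1$, the premise $D\vee\neg x$ is. Going back in this way we reach an axiom falsified by a member of $H$, which contradicts (c).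

*Proof of (i).* Call clauses of width at most $p$ *narrow* and the others *wide*. Assume for contradiction that every configuration has at most $r:=h-2p-1\ge0$ wide clauses.

**Step 1: choose the first dangerous moment.** This step finds a narrow clause that causes trouble. Let $s^*$ be the least time at which some narrow $C\in\mathbb M_{s^*}$ is falsified by some $\beta\in H$. It exists, since $\bot$ is narrow and falsified by $\emptyset\in H$. By (a) we may take $\operatorname{dom}\beta$ to be the set of variables of $C$, so $|\beta|\le p$. As $\mathbb M_0=\emptyset$, we have $s^*\ge1$; by minimality $C$ was added at time $s^*$; by (c) it is not an axiom. So $C$ is a resolvent of some $A_1,A_2\in\mathbb M_{s^*-1}$.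

**Step 2: two tools.** This step records how to satisfy clauses inside $H$.

($*$) *If $s<s^*$, $G\in\mathbb M_s$ is narrow, $\alpha\in H$ and $|\alpha|+p\le h$, then $\alpha\cup\{l\}\in H$ for some literal $l$ of $G$.* Extend $\alpha$ to all variables of $G$ by (b). By the minimality of $s^*$ the result does not falsify $G$, and it assigns all its variables, so it makes a literal $l$ of $G$ true. Restrict to $\alpha\cup\{l\}$ by (a).

($**$) *If a partial assignment satisfies both $G_1=G_1'\vee z$ and $G_2=G_2'\vee\neg z$, it satisfies $G_1'\vee G_2'$.* If it contains $z=1$, a true literal of $G_2$ is not $\neg z$, so it lies in $G_2'$. Otherwise a true literal of $G_1$ is not $z$, so it lies in $G_1'$.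

**Step 3: satisfy all wide clauses while falsifying $C$.** The purpose of this step is an assignment that contains $\beta$ and pays one literal per wide clause. *Claim: for $0\le s\le s^*-1$ there is $\alpha_s\in H$ with $\alpha_s\supseteq\beta$ that satisfies all wide clauses of $\mathbb M_s$, with $|\alpha_s\setminus\beta|\le w_s$, the number of wide clauses in $\mathbb M_s$.*

Put $\alpha_0=\beta$. At an erasure keep $\beta$ and one true literal for each remaining wide clause; this is a restriction, hence in $H$. Downloaded clauses are narrow since $k\le p$; for them, for narrow inferences, and for clauses already present, put $\alpha_{s+1}=\alpha_s$. There remains the case that a new wide clause $G$ is inferred from $G_1,G_2\in\mathbb M_s$, where $s+1\le s^*-1$. Then $w_s+1=w_{s+1}\le r$, so $|\alpha_s|\le p+r-1$. If $G_i$ is wide, $\alpha_s$ satisfies it. If it is narrow, apply ($*$), first for $G_1$ and then for $G_2$; before the second application the size is at most $p+r$, and $(p+r)+p=h-1\le h$. So some extension of $\alpha_s$ in $H$ satisfies $G_1$ and $G_2$, hence $G$ by ($**$), through a literal $l$. Put $\alpha_{s+1}=\alpha_s\cup\{l\}$, which is in $H$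 by (a). This proves the claim.

**Step 4: the contradiction.** We now satisfy both premises of $C$. We have $|\alpha_{s^*-1}|\le p+r$. As in Step 3, extend $\alpha_{s^*-1}$ inside $H$ so that $A_1$ and $A_2$ are satisfied; before the second application of ($*$) the size is at most $p+r+1$, and $p+r+1+p=h$. By ($**$) the extension satisfies $C$. But it contains $\beta$, which falsifies $C$. Contradiction.

**Step 5: the choice of $p$.** This step extracts the number. If $h\ge4k+4$, take $p=\lfloor h/4\rfloor$. Then $p\ge k$ and $2p+1\le h/2+1\le h$. Some configuration has at least $h-2p\ge h/2$ clauses of width at least $p+1\ge h/4$, so the total space is at least $\frac h2\cdot\frac h4=\frac{h^2}8$. $\square$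

## 3. Why the plain ordering principle stops at linear

The sensible first attempt is to apply Lemma 1 to the ordering principle. Its clauses $D_I$ are wide, so we first cut them. For a clause $C=l_1\vee\dots\vee l_s$ with $s\ge2$, take new variables $x_{C,1},\dots,x_{C,s-1}$, which we call *names*, and the clauses
$$l_1\vee x_{C,1};\qquad \neg x_{C,i-1}\vee l_i\vee x_{C,i}\ \ (1<i<s);\qquad \neg x_{C,s-1}\vee l_s. \tag{1}$$
For $s=3$ these are $l_1\vee x_1$, $\neg x_1\vee l_2\vee x_2$, $\neg x_2\vee l_3$. Think of $x_{C,j}$ as "the chosen true literal comes after position $j$". If $l_i$ is true, the choice $x_{C,j}=1\iff j<i$ satisfies (1): the clause at position $i'<i$ contains $x_{C,i'}=1$, at position $i$ it contains $l_i$, and at position $i'>i$ it contains $\neg x_{C,i'-1}$ with $x_{C,i'-1}=0$.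

Applying (1) to each $D_I$ of $\mathrm{Ord}_N$ ($N\ge3$) gives a 3-CNF in $n=N(N-1)+N(N-2)=N(2N-3)$ variables. Let $h_0=\lfloor(N-2)/2\rfloor$, and let $H_0$ consist of all $\sigma=\alpha\cup\zeta$ ($\alpha$ on the $y$'s, $\zeta$ on names) of size at most $h_0$ for which there are a linear order whose assignment ($y_{IJ}=1\iff I<J$) contains $\alpha$, and, for each $I$ such that $\zeta$ assigns a name of $D_I$, an index $i(I)$ such that the literal number $i(I)$ of $D_I$ is true in the order and $\zeta(x_{D_I,j})=1\iff j<i(I)$ for all names of $D_I$ assigned by $\zeta$.

We check the hypotheses. The empty assignment is in $H_0$, and (a) is clear. For (c): $\alpha$ cannot falsify $A$- or $T$-clauses; and if $\sigma$ falsified the $i$-th clause of (1) for $D_I$, then $x_{i-1}=1$ gives $i\le i(I)$ and $x_i=0$ gives $i(I)\le i$ (at the two ends use $1\le i(I)\le s$), so $i(I)=i$ and $l_i$ is true in an order extending $\alpha$, while $\alpha$ makes it false. For (b): a variable $y_{IJ}$ takes its value in the order, and a name of an already treated $D_I$ takes the value $[j<i(I)]$. For a name of a new $D_I$, collect $\alpha$ and the chosen literals of the treated clauses.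 These are at most $|\sigma|\le h_0-1$ literals, and they mention at most $2(h_0-1)\le N-4$ players. Pick $K\ne I$ not mentioned and move it to the front of the order. All collected literals stay true, and $\neg y_{IK}$ becomes true, so it can be chosen for $D_I$.

Lemma 1 with $k=3$ gives total space at least $h_0^2/8\ge(N-3)^2/32$ for $h_0\ge16$, which is linear in $n$. And it cannot give more. Resolving (1) in order recovers each $D_I$ with clauses of width at most $N-1$, and the refutation of Test 3 then has all clauses of width at most $N$. By Lemma 1(ii), every family $H$ as in Lemma 1 for this formula has $h\le N$, so $h^2/8\le N^2/8<n$ when $N\ge2$. (The same refutation, run on the board, has total space $O(N^2)=O(n)$.)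

This shows what we must gain. We need $h^2$ larger than the number of variables by a growing factor. The plan is to spread each comparison "$I<J$" over a *cell* of $t\approx\log n$ bits, such that the adversary commits itself only when about $t$ bits are read. The number of variables becomes about $N^2t$. If $h$ grows to about $Nt$, then $h^2\approx N^2t^2\approx nt$: the bits are paid for once in $n$ and twice in $h^2$.

Two direct ways of doing this fail. First, let "$I<J$" be the parity of the $t$ bits of the cell. Then $D_I$ turns into a condition that is falsified by $2^{(t-1)(N-1)}$ assignments, and its CNF with one clause per falsifying assignment is far too large. Second, let "$I<J$" mean that all bits of the cell $y_{IJ}$ are $1$. Now $D_I$ is a single clause, but one bit $y_{KJ}[1]=0$ already says that $K$ is not before $J$. Fix $I$, and for each $K\ne I$ set one bit $y_{KJ(K)}[1]=0$ for some $J(K)\neq K$. After these $N-1$ bits every order consistent with them has least player $I$, so no order satisfies $D_I$, and the step of moving some $K$ to the front fails at size $N-1$. Nothing is gained in $h$, while $n$ has grown by a factor $t$.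

The trouble with the second way is that the pattern to be matched is public. We keep the idea "match the pattern", whose negation is one clause, and let each player hide its pattern behind a *key*, itself part of the assignment.

## 4. An ordering principle with keys

Let $N$ be large, $\ell=\lfloor\log_2N\rfloor$, $t=\lambda\ell$, $m=4t$, $\kappa=2m=8t$.

**Definition (variables).** Each player $I\in[N]$ has a *row* $V_I$, consisting of a key $E_I\in\{0,1\}^\kappa$ and, for each $J\ne I$, a cell $y_{IJ}\in\{0,1\}^t$. Rows are disjoint. Put $V=\bigcup_IV_I$, so that
$$|V|=n_V(N):=N\big((N-1)t+8t\big)=N(N+7)t. \tag{2}$$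

**Definition (code).** Let $Q=(N-1)t$, and for each $I$ fix a bijection $\tau_I$ from $\{(J,b):J\ne I,\ b\in[t]\}$ to $\{1,\dots,Q\}$. Read a key as $e=(\xi,\eta)\in\mathbb F_{2^m}^2\cong\{0,1\}^\kappa$ with respect to a fixed basis of $\mathbb F_{2^m}$ over $\mathbb F_2$, and put
$$c_{IJ}(e)[b]=\langle \xi^{\tau_I(J,b)},\eta\rangle,\qquad c_{IJ}(e)\in\{0,1\}^t,$$
where $\langle\cdot,\cdot\rangle$ is the inner product over $\mathbb F_2$ of coordinate vectors.

"$I<J$" will mean $y_{IJ}=c_{IJ}(E_I)$. To see the code compute, take toy values $m=2$, $Q=2$, $\mathbb F_4=\{0,1,\omega,\omega+1\}$ with $\omega^2=\omega+1$ and basis $(1,\omega)$. For $\xi=\omega=(0,1)$ and $\eta=1=(1,0)$ we have $\xi^2=\omega+1=(1,1)$, so the two code bits are $\langle\xi,\eta\rangle=0$ and $\langle\xi^2,\eta\rangle=1$. If all bits of $\eta$ are $0$, all code bits are $0$; so reading many bits of a row can force code bits. Reading few cannot: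

**Lemma 2.** For every partial assignment $\alpha$ to fewer than $t$ variables of $V_I$ there is a key $e$ such that $E_I:=e$, $y_{IJ}:=c_{IJ}(e)$ (all $J\ne I$) extends $\alpha$. (Here $N\ge4$.)

*Proof.* Choose $e=(\xi,\eta)$ uniformly, and let $\rho\in\{0,1\}^{V_I}$ be the resulting row.

**Step 1: parities of row bits are almost unbiased.** This is what makes few bits look uniform. The parity of a nonempty set of bits of $\rho$ has the form
$$\langle u,\xi\rangle+\langle v,\eta\rangle+\sum_{\tau\in T}\langle\xi^\tau,\eta\rangle=\langle u,\xi\rangle+\Big\langle v+\sum_{\tau\in T}\xi^\tau,\ \eta\Big\rangle,$$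
with $u,v\in\mathbb F_2^m$, $T\subseteq[Q]$ and $(u,v,T)\ne(0,0,\emptyset)$. Averaging $(-1)^{\text{parity}}$ over $\eta$ first, we get
$$\mathbb E_\xi\Big[(-1)^{\langle u,\xi\rangle}\,\mathbf 1\big[v+\textstyle\sum_{\tau\in T}\xi^\tau=0\big]\Big].$$
If $T\ne\emptyset$, then $v+\sum_{\tau\in T}X^\tau$ is a nonzero polynomial of degree at most $Q$, since the exponents are distinct and positive. It has at most $Q$ roots, so the absolute value is at most $Q/2^m$. If $T=\emptyset$ and $v\ne0$, the value is $0$. If $T=\emptyset$ and $v=0$, then $u\ne0$ and $\mathbb E_\xi(-1)^{\langle u,\xi\rangle}=0$.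

**Step 2: every pattern on fewer than $t$ bits has positive probability.** Let $R$ be a set of $s<t$ bits with prescribed values $(v_j)_{j\in R}$. Expanding the indicator $\prod_{j\in R}\frac12\big(1+(-1)^{\rho_j+v_j}\big)$,
$$\Pr[\rho_R=v]=2^{-s}\sum_{R'\subseteq R}\mathbb E\,(-1)^{\sum_{j\in R'}(\rho_j+v_j)}\ \ge\ 2^{-s}\big(1-(2^s-1)Q2^{-m}\big).$$
Since $2^t\ge2^\ell>N/2$, for $N\ge4$ we have $2^{2t}\ge N^2/4\ge N$, so $2^{3t}\ge N2^t\ge Nt>Q$. Hence $(2^s-1)Q<2^t\cdot2^{3t}=2^m$, and the probability is positive. $\square$

**Definition (the formula $F$).** "$E_I\ne e$" denotes the $\kappa$-literal clause saying this, "$y_{IJ}\ne c$" the $t$-literal clause $\bigvee_b[y_{IJ}[b]\ne c[b]]$; $[y[b]=a]$ and $[y[b]\ne a]$ denote single literals. For all $e,f\in\{0,1\}^\kappa$, $b,b'\in[t]$ and distinct $I,J,K$, the clauses of $F$ are: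

* $D_{I,e}$: $(E_I\ne e)\vee\bigvee_{J\ne I}(y_{IJ}\ne c_{IJ}(e))$;
* $A$: $(E_I\ne e)\vee(E_K\ne f)\vee[y_{IK}[b]=c_{IK}(e)[b]]\vee[y_{KI}[b']=c_{KI}(f)[b']]$;
* $T$: $(E_I\ne e)\vee(E_K\ne f)\vee(y_{IJ}\ne c_{IJ}(e))\vee[y_{IK}[b]=c_{IK}(e)[b]]\vee[y_{KJ}[b']=c_{KJ}(f)[b']]$.

These are the clauses of $\mathrm{Ord}_N$, made conditional on the keys: $D_{I,e}$ says that a player with key $e$ is not least, and the $A$- and $T$-clauses for all $b,b'$ together say "$I<K$ or $K<I$" and "if $I<J$ then $I<K$ or $K<J$". Positive statements "the cell matches" are split bit by bit; negative ones are single clauses. In each clause the literals are on distinct variables.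

We record sizes. As $2^\kappa=2^{8\lambda\ell}\le N^{8\lambda}$ and $t\le2^t\le N^\lambda$,
$$2^{2\kappa}\le|F|\le3N^3\,2^{2\kappa}t^2\le3N^3\cdot N^{16\lambda}\cdot N^{2\lambda}\le N^{4+18\lambda}; \tag{3}$$
the lower bound holds because the $T$-clauses with fixed $I,J,K,b,b'$ differ for different $(e,f)$. The widths are $(N+7)t$, $16t+2$ and $17t+2$, so for large $N$ they all lie between $2$ and $(N+7)t\le N^{2+\lambda}$. Keys are short enough that listing all of them is polynomial; this keeps $F$ easy to refute:

**Lemma 3.** $F$ has a Resolution refutation of size $2^{O(t)}$, with an absolute constant in the exponent.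

*Proof.* We imitate Test 3. For $1\le I\le q\le N$ let
$$M^q_{I,e}=(E_I\ne e)\vee\bigvee_{J\le q,\,J\ne I}(y_{IJ}\ne c_{IJ}(e)),$$
so that $M^N_{I,e}=D_{I,e}$. Suppose all $M^q_{\cdot,\cdot}$ are given, with $q\ge2$. Fix $I<q$ and $e$.

**Step 1: remove the cells of player $q$.** This gives, for each possible key $f$ of player $q$ and each bit $b$, one bit of "$I<q$". Start with $M^q_{q,f}=(E_q\ne f)\vee\bigvee_{J<q}(y_{qJ}\ne c_{qJ}(f))$. Resolve away every literal $[y_{qJ}[b']\ne c_{qJ}(f)[b']]$, using the $T$-clause with $K=q$ and $I,J,e,f,b,b'$ if $J\ne I$, and the $A$-clause with $K=q$ if $J=I$. Each of these contains the complementary literal, and its other literals all occur in the result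
$$(E_I\ne e)\vee(E_q\ne f)\vee\bigvee_{J<q,\,J\ne I}(y_{IJ}\ne c_{IJ}(e))\vee[y_{Iq}[b]=c_{Iq}(e)[b]].$$

**Step 2: forget the key of player $q$.** For fixed $b$ these clauses differ only in $(E_q\ne f)$. Resolving them over all $f\in\{0,1\}^\kappa$ along a binary tree removes $(E_q\ne f)$.

**Step 3: shorten $M^q_{I,e}$.** Resolving $M^q_{I,e}$ with the $t$ results ($b=1,\dots,t$) removes $(y_{Iq}\ne c_{Iq}(e))$ and adds nothing new, so we get $M^{q-1}_{I,e}$.

**Step 4: finish and count.** Finally $M^1_{1,e}=(E_1\ne e)$ for all $e$, and these resolve to $\bot$ along a binary tree. For each of at most $N^22^\kappa$ triples $(q,I,e)$ we use at most $2^\kappa t\cdot Nt$ steps in Step 1, $t2^\kappa$ in Step 2 and $t$ in Step 3. With the axioms, by (3), the size is $O(N^32^{2\kappa}t^2)$. Since $N<2^{\ell+1}\le2^{t+1}$, $\kappa=8t$ and $t\le2^t$, this is $2^{O(t)}$. $\square$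

## 5. Legal worlds and a new least player

The adversary answers according to an actual linear order, which it is free to change later.

**Definition (legal world).** A legal world is a total assignment $\mathcal A$ to $V$ for which there is a linear order $<$ on $[N]$ with: for all $I\ne J$, $y_{IJ}=c_{IJ}(E_I)\iff I<J$.

For instance, with two players and $2<1$: the keys are arbitrary, $y_{21}=c_{21}(E_2)$, and $y_{12}$ is any string other than $c_{12}(E_1)$. In general, fix any order and any keys and set the cells accordingly; so legal worlds exist.

**Lemma 4.** A legal world satisfies all $A$- and $T$-clauses, and it satisfies $D_{I,e}$ whenever $I$ is not its least player.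

*Proof.* For $A$: if $E_I=e$, $E_K=f$ and the literal $[y_{IK}[b]=c_{IK}(e)[b]]$ is false, then $y_{IK}\ne c_{IK}(E_I)$, so $K<I$, so $y_{KI}=c_{KI}(f)$ and the last literal is true. For $T$: if moreover $y_{IJ}=c_{IJ}(e)$, then $K<I<J$, so $y_{KJ}=c_{KJ}(f)$ and the last literal is true. For $D_{I,e}$: there is $J<I$, so $y_{IJ}\ne c_{IJ}(E_I)$; thus either $E_I\ne e$ or $y_{IJ}\ne c_{IJ}(e)$. $\square$

Which players are exposed by a partial assignment $\alpha$ on $V$? A player may be exposed because much of its own row is known, or because some other player's cell for it is completely known.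

**Definition (exposed players).** $S(\alpha)$ is the set of players $K$ such that $\alpha$ assigns at least $t$ variables of $V_K$, or $\alpha$ assigns all $t$ bits of some cell $y_{IK}$.

Rows are disjoint and cells are disjoint, so each of the two conditions holds for at most $|\alpha|/t$ players, and
$$|S(\alpha)|\le2|\alpha|/t. \tag{4}$$
Each exposed player costs at least $t/2$ bits on average. This is the gain of a factor $t$ over Section 3, provided that unexposed players can be moved to the front:

**Lemma 5.** If $\alpha$ is contained in a legal world and $K\notin S(\alpha)$, then $\alpha$ is contained in a legal world whose least player is $K$.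

*Proof.* Let $\alpha\subseteq\mathcal A$ with $\mathcal A$ legal for $<$, and let $S=S(\alpha)$. The new order $<'$ is: first $K$, then the other players outside $S$ in any order, then the players of $S$ ordered by $<$. We define $\mathcal A'$ row by row, checking each time that it contains $\alpha$ and is legal for $<'$.

**Step 1: rows $I\in S$.** Here much may be known, so we keep what we can. Keep $E_I$ and the cells $y_{IJ}$ with $J\in S$ as in $\mathcal A$; among players of $S$ the order has not changed, so these cells are right. For $J\notin S$ we have $J<'I$, so $y_{IJ}$ must differ from $c_{IJ}(E_I)$. As $J\notin S$, some bit of $y_{IJ}$ is not assigned by $\alpha$. Set that bit different from the corresponding bit of $c_{IJ}(E_I)$, and the other bits as in $\mathcal A$. On the variables assigned by $\alpha$, the row agrees with $\mathcal A\supseteq\alpha$.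

**Step 2: rows $I\notin S$.** Here we change the key. As $\alpha$ assigns fewer than $t$ variables of $V_I$, take $e$ from Lemma 2 and set $E_I=e$. If $I<'J$, put $y_{IJ}=c_{IJ}(e)$. If $J<'I$, then $J\notin S$, because the players of $S$ come last; so some bit of $y_{IJ}$ is not assigned by $\alpha$. Set that bit different from the corresponding bit of $c_{IJ}(e)$, and the other bits equal to those of $c_{IJ}(e)$. By the choice of $e$, the row agrees with $\alpha$.

So $\alpha\subseteq\mathcal A'$, and $\mathcal A'$ is legal for $<'$, whose least player is $K$. $\square$

## 6. Names as parities over a small pool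

We must still turn $F$ into a $k$-CNF. If we cut the clauses of $F$ by (1) with a new variable for each name, the number of variables is at least $|F|\ge2^{16t}\ge(N/2)^{16}$. But the adversary's budget will be $h\le tN/2$, so $h^2\le t^2N^2/4$ would be far below the number of variables. The way out: the many names are not variables, but parities of a constant number of variables from a *pool* $Z$ about as large as $V$. A sparse random graph makes these parities behave as if independent as long as few pool variables are known.

**Parameters.** Given $n$, let $N$ be maximal with $2n_V(N)\le n$, let $Z$ be a set of $n-n_V\ge n_V$ new variables, and put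
$$a=25\lambda,\qquad d=2a+5=50\lambda+5,\qquad h=\lfloor t(N-2)/2\rfloor. \tag{5}$$
When $N$ is replaced by $N+1$, $t$ grows by at most $\lambda=t/\ell$. So for large $n$, by maximality,
$$n<2n_V(N+1)\le2(N+1)(N+8)\,t\,(1+1/\ell)=(2+o(1))N^2t\le3N^2t. \tag{6}$$
Also $h\ge tN/3$, and $\log_2n\le2(\ell+1)+\log_2(3t)\le3\ell$ for large $n$, so
$$t\ge\tfrac\lambda3\log_2n. \tag{7}$$

For each $C\in F$ fix an order $C=l_1\vee\dots\vee l_s$ of its literals and introduce names $x_{C,1},\dots,x_{C,s-1}$ and the clauses (1). Let $X$ be the set of all names. Since $2\le s\le N^{2+\lambda}$ and by (3),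
$$2^{16t}=2^{2\kappa}\le|F|\le|X|\le|F|\cdot N^{2+\lambda}\le N^{6+19\lambda}\le N^a. \tag{8}$$

**Definition (boundary).** For a bipartite graph between $X$ and $Z$ and $W\subseteq X$, $\Gamma(W)\subseteq Z$ is the set of neighbors of $W$, and $\partial W$ is the set of $z\in Z$ with exactly one neighbor in $W$.

For example, if $\Gamma(x_1)=\{z_1,z_2,z_3\}$ and $\Gamma(x_2)=\{z_3,z_4,z_5\}$, then $\partial\{x_1,x_2\}=\{z_1,z_2,z_4,z_5\}$.

**Lemma 6.** For $n$ large there is such a graph in which all degrees in $X$ equal $d$, every $z\in Z$ has a neighbor, and $|\partial W|\ge|W|$ for all $W\subseteq X$ with $|W|\le2h$.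

*Proof.* **Step 1: expansion suffices.** This reduces boundaries to neighborhoods. Counting the edges at $W$, $d|W|\ge|\partial W|+2(|\Gamma(W)|-|\partial W|)$, that is, $|\partial W|\ge2|\Gamma(W)|-d|W|$. So it suffices that $|\Gamma(W)|\ge\frac{d+1}2|W|$.

**Step 2: a random graph expands.** Choose the neighborhoods as independent uniform $d$-subsets of $Z$. For $1\le s\le2h$ put $\beta=\frac{d+1}2s$, an integer since $d$ is odd. Then $\beta\le(d+1)h\le(d+1)tN/2$ and $|Z|\ge n_V\ge N^2t$, so $\beta/|Z|\le\frac{d+1}{2N}$, which is less than $1$ for large $N$. A random $d$-subset lies in a fixed $\beta$-set with probability at most $(\beta/|Z|)^d$. If a set $W$ of size $s$ has $|\Gamma(W)|<\beta$, then $\Gamma(W)$ lies in some $\beta$-set. The probability that this happens for some $W$ of size $s$ is at most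
$$\binom{|X|}s\binom{|Z|}\beta\Big(\frac\beta{|Z|}\Big)^{ds}\le\Big[N^a\,\mathrm e^{(d+1)/2}\Big(\frac\beta{|Z|}\Big)^{(d-1)/2}\Big]^s\le\Big[N^a\,\mathrm e^{(d+1)/2}\Big(\frac{d+1}{2N}\Big)^{a+2}\Big]^s=\big(O_\lambda(N^{-2})\big)^s,$$
where we used $|X|\le N^a$, $\binom{|Z|}\beta\le(\mathrm e|Z|/\beta)^\beta$, $d-\frac{d+1}2=\frac{d-1}2=a+2$. The sum over $s\ge1$ is less than $\frac12$ for large $N$.

**Step 3: no pool variable is idle.** The expected number of $z$ without a neighbor is at most $|Z|(1-d/|Z|)^{|X|}\le|Z|\mathrm e^{-d|X|/|Z|}$. This is less than $\frac12$ for large $N$, since $|X|\ge2^{16t}\ge(N/2)^{16}$ and $|Z|\le3N^2t$. So with positive probability all requirements hold. $\square$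

Fix such a graph.

**Definition (canonical CNF).** The canonical CNF of a Boolean function over a given set of variables consists of all non-tautological clauses that contain every one of these variables and are implied by the function.

It has one clause for each falsifying assignment and is equivalent to the function. For example, $z_1\oplus z_2=1$ has the canonical CNF $(z_1\vee z_2)\wedge(\neg z_1\vee\neg z_2)$, and $l\vee(z_1\oplus z_2)$ has $(l\vee z_1\vee z_2)\wedge(l\vee\neg z_1\vee\neg z_2)$.

**Definition (the formula $\varphi_n$).** In (1), for all $C\in F$, substitute $x:=\bigoplus_{z\in\Gamma(x)}z$ for all $x\in X$, and replace each clause by the canonical CNF of the resulting Boolean function over its set of variables. The result is $\varphi=\varphi_n$, over $V\cup Z$, with $|V\cup Z|=n$.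

A clause of (1) has at most two names and one literal $l_i$, so the width is at most $2d+1=100\lambda+11=k$. There are $|X|+|F|$ clauses in (1), so $\varphi$ has at most $(|X|+|F|)2^{2d+1}=n^{O(\lambda)}$ clauses.

*All $n$ variables occur.* We check that each of the functions is falsifiable, so that its canonical CNF is nonempty. For two names $x\ne x'$ we have $|\partial\{x,x'\}|\ge2>0$, so $\Gamma(x)\ne\Gamma(x')$. Two parities over distinct nonempty sets are linearly independent, so they can be given any prescribed values; and $l_i$ is on a variable of $V$, outside the pool. So each function can be made false. Each clause of a canonical CNF contains all its variables; every variable of $V$ occurs in $F$, and every $z\in Z$ has a neighbor.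

## 7. A refutation of $\varphi_n$ of size $n^{O(\lambda)}$

**Lemma 7.** $\varphi_n$ has a Resolution refutation of size $S_n\le2^{c_0t}=n^{O(\lambda)}$, with $c_0$ absolute. In particular $\varphi_n$ is unsatisfiable.

*Proof.* **Step 1: weakening is free.** We want to use the weakening rule (from $L$ derive $L'\supseteq L$), so we show that it can be eliminated without increasing the size. Process the lines $L_1,L_2,\dots$ of a refutation in order and define $L'_j\subseteq L_j$. For axioms $L'_j=L_j$; for a weakening of $L_i$ put $L'_j=L'_i$. Let $L_j=A\vee B$ be the resolvent of $L_i=A\vee x$ and $L_{i'}=B\vee\neg x$, with $x\notin A$, $\neg x\notin B$. If $x\in L'_i$ and $\neg x\in L'_{i'}$, resolve $L'_i$ and $L'_{i'}$. If $x\notin L'_i$, put $L'_j=L'_i\subseteq A$. Otherwise put $L'_j=L'_{i'}\subseteq B$. The line that replaces $\bot$ is contained in $\bot$, so it is $\bot$.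

**Step 2: local derivations.** This step allows any sound inference on few variables. *If clauses $\Theta$ over a set of $q$ variables imply a non-tautological clause $\psi$ over it, then $\psi$ is derivable from $\Theta$ with weakening in $2^{O(q)}$ steps.* Each non-tautological clause on all $q$ variables that contains $\psi$ is falsified by exactly one assignment, which falsifies $\psi$ and hence some clause of $\Theta$; so it is a weakening of a clause of $\Theta$. Resolve these clauses along a binary tree on the variables not in $\psi$.

**Step 3: recover each $C\in F$.** We undo (1). Let $C=l_1\vee\dots\vee l_s$. For $i=1,\dots,s-1$ and each $\psi$ in the canonical CNF of $\bigoplus\Gamma(x_{C,i})=1$ (short for the parity of the variables in $\Gamma(x_{C,i})$), derive $l_1\vee\dots\vee l_i\vee\psi$. For $i=1$ these are clauses of $\varphi$. For $i>1$, the canonical CNF of $\bigoplus\Gamma(x_{C,i-1})=1$ together with that of $\neg x_{C,i-1}\vee l_i\vee x_{C,i}$ (after substitution) implies $l_i\vee\psi$, on at most $2d+1$ variables. Carry out the derivation of Step 2 with the side literals $l_1,\dots,l_{i-1}$ added to every line, weakening the axioms of $\varphi$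 to include them. The variables of these side literals are not among the $2d+1$ variables, so all resolutions remain valid. At the end, the canonical CNFs of $\bigoplus\Gamma(x_{C,s-1})=1$ and of $\neg x_{C,s-1}\vee l_s$ give in the same way $l_1\vee\dots\vee l_s=C$.

**Step 4: count.** All clauses of $F$ are derived in at most $|F|\cdot N^{2+\lambda}\cdot2^{O(d)}$ steps. Here $|F|\cdot N^{2+\lambda}\le N^{25\lambda}\le2^{25\lambda(\ell+1)}\le2^{50t}$ and $d\le55\lambda\le55t$. Together with Lemma 3 this gives a refutation of size $2^{c_0t}$ with $c_0$ absolute, and $2^{c_0t}\le N^{c_0\lambda}=n^{O(\lambda)}$. $\square$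

## 8. What a few pool variables reveal

The adversary for $\varphi$ must know which names are affected when the pool variables in a set $P\subseteq Z$ are known. It is not enough to look at names with $\Gamma(x)\subseteq P$. In the example after the definition of the boundary, let $P=\{z_1,z_2,z_4,z_5\}$. No neighborhood lies in $P$, but $z_1\oplus z_2\oplus z_4\oplus z_5$ equals the sum of the two names: together they are constrained.

**Definition (stuck sets).** For $P\subseteq Z$ with $|P|\le h$, a set $W\subseteq X$ is *$P$-stuck* if $|W|\le2h$ and $\partial W\subseteq P$. Let $U(P)$ be the union of all $P$-stuck sets.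

In the example just given, $\{x_1\}$ and $\{x_2\}$ are not $P$-stuck, as $z_3\notin P$, but $\{x_1,x_2\}$ is (for $h\ge4$), and $U(P)=\{x_1,x_2\}$ if there are no other names.

**Lemma 8.** Let $|P|\le h$. Then $U(P)$ is $P$-stuck and $|U(P)|\le|P|$. If $P'\subseteq P$, then $U(P')\subseteq U(P)$. Moreover $U(\emptyset)=\emptyset$, and $\Gamma(x)\subseteq P$ implies $x\in U(P)$.

*Proof.* If $W$ is $P$-stuck, Lemma 6 gives $|W|\le|\partial W|\le|P|\le h$. If $W_1,W_2$ are $P$-stuck, then $|W_1\cup W_2|\le2h$. A $z$ with exactly one neighbor in $W_1\cup W_2$ has exactly one neighbor in that $W_i$ which contains it, so $\partial(W_1\cup W_2)\subseteq\partial W_1\cup\partial W_2\subseteq P$. Hence $W_1\cup W_2$ is $P$-stuck, and so again of size at most $h$. Taking unions one by one, $U(P)$ is $P$-stuck, and $|U(P)|\le|P|$. A $P'$-stuck set is $P$-stuck when $P'\subseteq P$, which gives monotonicity. $|U(\emptyset)|\le0$. Finally $\partial\{x\}=\Gamma(x)$, so $\{x\}$ is $P$-stuck if $\Gamma(x)\subseteq P$. $\square$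

The point of the closure $U(P)$ is that all names outside it are still free:

**Lemma 9.** Let $P\subseteq P'$, $|P'|\le h$, $U=U(P)$ and $W=U(P')\setminus U$. Any assignment to $P\cup\Gamma(U)$ extends to $P\cup\Gamma(U)\cup\Gamma(W)$ so that $\bigoplus\Gamma(x)$ takes prescribed values for all $x\in W$.

*Proof.* **Step 1: every nonempty $W''\subseteq W$ has a private free variable.** This makes the linear system triangular. By Lemma 8, $U\cup W''\subseteq U(P')$ has size at most $h$. It is not $P$-stuck, since it is not contained in $U$. So there is $z\in\partial(U\cup W'')\setminus P$; let $x$ be its unique neighbor in $U\cup W''$. If $x\in U$, then $z\in\partial U\subseteq P$, a contradiction. So $x\in W''$, $z\notin P\cup\Gamma(U)$, and $z\notin\Gamma(W''\setminus\{x\})$.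

**Step 2: solve.** Removing such $x$ repeatedly, starting with $W''=W$, we get an ordering $x_1,\dots,x_q$ of $W$ and $z_j\in\Gamma(x_j)$ with $z_j\notin P\cup\Gamma(U)$ and $z_j\notin\Gamma(x_i)$ for $i>j$. The $z_j$ are distinct, since $z_i\notin\Gamma(x_j)\ni z_j$ for $i<j$. Assign all other variables of $\Gamma(W)\setminus(P\cup\Gamma(U))$ arbitrarily, then determine $z_q,z_{q-1},\dots,z_1$ in this order to meet the equations of $x_q,\dots,x_1$. This works because among the $z_j$'s, $\Gamma(x_i)$ contains $z_i$ and otherwise only $z_j$ with $j>i$, which are already determined. $\square$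

## 9. The adversary's family for $\varphi_n$

We now repeat Section 3 with legal worlds in place of orders and closures in place of assigned names. Say that $C\in F$ *touches* $U\subseteq X$ if some $x_{C,j}\in U$.

**Definition (the family $H$).** Let $\sigma=\alpha\cup\zeta$ with $\alpha$ on $V$, $\zeta$ on $Z$, $P=\operatorname{dom}\zeta$ and $|\sigma|\le h$. Then $\sigma\in H$ if and only if there are

* a legal world $\mathcal A\supseteq\alpha$;
* for each $C=l_1\vee\dots\vee l_s\in F$ touching $U(P)$, an index $i(C)$ such that $l_{i(C)}$ is true in $\mathcal A$;
* an extension $\zeta^+\supseteq\zeta$ to $P\cup\Gamma(U(P))$ with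
$$\bigoplus_{z\in\Gamma(x_{C,j})}\zeta^+(z)=1\iff j<i(C)\qquad\text{for all }x_{C,j}\in U(P). \tag{9}$$

**Lemma 10.** For large $n$, $H$ is nonempty and satisfies (a), (b), (c) of Lemma 1 for $\varphi_n$.

*Proof.* Since $U(\emptyset)=\emptyset$ and legal worlds exist, $\emptyset\in H$.

**Step 1: (a), forgetting.** Let $\sigma_0\subseteq\sigma\in H$, and let $P_0\subseteq P$ be the $Z$-part of the domain of $\sigma_0$. Then $U(P_0)\subseteq U(P)$ by Lemma 8. The same $\mathcal A$, the same $i(C)$ and the restriction of $\zeta^+$ to $P_0\cup\Gamma(U(P_0))$ are witnesses for $\sigma_0$.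

**Step 2: (c), no axiom is falsified.** Suppose $\sigma\in H$ falsifies a clause of $\varphi$ that comes from the $i$-th clause of (1) for $C$. The falsified clause contains all variables of its canonical CNF and is implied by the function. So $\sigma$ assigns all these variables, and the $i$-th clause of (1) evaluates to false. The names in it (there is at least one) have neighborhoods inside $P$, so by Lemma 8 they lie in $U(P)$, and $C$ touches $U(P)$. On $P$, $\zeta^+$ is $\zeta$, so by (9) the value $1$ of $x_{C,i-1}$ (if $i>1$) gives $i-1<i(C)$, and the value $0$ of $x_{C,i}$ (if $i<s$) gives $i(C)\le i$. Since $1\le i(C)\le s$, we get $i(C)=i$ in all cases. So $l_i$ is true in $\mathcal A\supseteq\alpha$, but it is false under $\alpha$. Contradiction.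

**Step 3: (b), easy variables.** Let $\sigma\in H$ and $|\sigma|<h$. For $y\in V$ add $y=\mathcal A(y)$; the same witnesses work. For $z\in P$ there is nothing to do.

**Step 4: (b), a new pool variable; choosing true literals.** Let $z\in Z\setminus P$, $P'=P\cup\{z\}$, $U=U(P)$ and $U'=U(P')$. New clauses may now be touched, and for each we must choose a true literal, keeping the old choices. Start with $\alpha^+=\alpha\cup\{l_{i(C)}:C\text{ touches }U\}\subseteq\mathcal A$. Treat one by one the clauses $C\in F$ that touch $U'$ but not $U$, adding one literal for each, so that at each moment $\alpha^+$ is contained in a legal world. Different clauses have different names, so at most $|U'|$ clauses touch $U'$, and by Lemma 8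
$$|\alpha^+|\le|\alpha|+|U'|\le|\alpha|+|P'|=|\sigma|+1\le h.$$
By (4) and (5), $|S(\alpha^+)|\le2h/t\le N-2$. Now consider the next clause $C$.

* If $C$ is an $A$- or $T$-clause, every legal world satisfies it, by Lemma 4; take one containing $\alpha^+$.
* If $C=D_{I,e}$, choose a player $K\notin S(\alpha^+)\cup\{I\}$; this set has at most $N-1$ players, so $K$ exists. By Lemma 5 there is a legal world containing $\alpha^+$ whose least player is $K\ne I$, and by Lemma 4 it satisfies $D_{I,e}$.

In either case choose a literal $l_i$ of $C$ that is true in that world, put $i(C)=i$, and add $l_i$ to $\alpha^+$. At the end let $\mathcal A'\supseteq\alpha^+$ be a legal world. It contains $\alpha$ and makes $l_{i(C)}$ true for every $C$ touching $U'$; the indices of the clauses touching $U$ are unchanged.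

**Step 5: (b), choosing pool values.** It remains to give the new names the values required by (9). By Lemma 9 with $W=U'\setminus U$, extend $\zeta^+$ to $P\cup\Gamma(U')$ with the value $1$ prescribed for $x_{C,j}\in W$ exactly if $j<i(C)$. The equations for names in $U$ involve only $\Gamma(U)$, where nothing changed, so they remain true. If $z$ is still unassigned, assign it arbitrarily. Then $\mathcal A'$, the indices $i(C)$ and this extension show that $\sigma\cup\{z=\zeta^+(z)\}\in H$. $\square$

## 10. From $h\approx Nt$ to $n\log n$

*Proof of Theorem 1.* Part 1 is Lemma 7; width, number of clauses and occurrence of all variables were checked in Section 6. For part 2, Lemmas 1 and 10 apply with $h=\lfloor t(N-2)/2\rfloor\ge tN/3$, and $h\ge4k+4$ for large $n$. By Lemma 1(i) with $p=\lfloor h/4\rfloor$, every space-oriented refutation has a configuration with at least $h/2$ clauses of width at least $h/4$. By (6), $N\ge\sqrt{n/(3t)}$, so by (7)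
$$h\ \ge\ \frac{tN}3\ \ge\ \frac13\sqrt{\frac{nt}3}=\Omega\big(\sqrt{\lambda n\log n}\big), \tag{10}$$
and
$$\operatorname{TSpace}_{\rm Res}(\varphi_n\vdash\bot)\ \ge\ \frac{h^2}8\ \ge\ \frac{t^2N^2}{72}\ \ge\ \frac{tn}{216}\ \ge\ \frac\lambda{648}\,n\log_2n.\qquad\square$$

*Proof of Theorem 2.* By Lemma 1(ii) every Resolution refutation of $\varphi_n$ has a clause of width at least $h\ge\frac13\sqrt{nt/3}$. By Lemma 7, $\log_2S_n\le c_0t$ with $c_0$ absolute. So the width is at least $\frac13\sqrt{n\log_2S_n/(3c_0)}$, which is at least $\delta\sqrt{n\log S_n}$ for an absolute $\delta>0$. $\square$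

**Remark (the limit of width squared).** By Ben-Sasson and Wigderson, an $n$-variable $k$-CNF with a refutation of size $S$ has a refutation of width $k+O(\sqrt{n\log S})$. So Theorem 2 is optimal up to a constant. It also means that a lower bound of the form $\Omega(\text{width}^2)$ cannot exceed $O(n\log n)$ for polynomial-size families; the parameter $\lambda$ buys any prescribed constant factor in front of $n\log n$, at the price of a larger $k$ and a larger polynomial. The quadratic question needs another method.
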